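# Alphabet sizes for linear network codes with three or more sources

## 1. Networks, linear codes, and the number $k(N)$

**Definition (network, min-cut condition).** A *network* is a finite directed acyclic graph whose edges have unit capacity. It has $h\ge 2$ source nodes $S_1,\dots,S_h$, each emitting one symbol per unit time, and $N\ge 2$ receiver nodes. The *min-cut condition* says that for every receiver $R$ there are $h$ pairwise edge-disjoint paths ending at $R$, one starting at each of $S_1,\dots,S_h$. Equivalently (Menger), if a super-source is joined to each $S_i$ by one unit-capacity edge, then the min-cut between it and $R$ is $h$.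

**Example 1.** Take sources $S_1,S_2$, two further nodes $x,y$, receivers $R_1,R_2$, and edges $S_1\to x$, $S_2\to x$, $x\to y$, $S_1\to R_1$, $y\to R_1$, $S_2\to R_2$, $y\to R_2$. For $R_1$ the paths $S_1\to R_1$ and $S_2\to x\to y\to R_1$ are edge-disjoint. For $R_2$ use $S_2\to R_2$ and $S_1\to x\to y\to R_2$. So the min-cut condition holds with $h=N=2$.

**Definition (linear code).** Let $\mathbb F_q$ be a finite field; $q$ is the *alphabet size*. A *linear network code* over $\mathbb F_q$ makes each edge carry an $\mathbb F_q$-linear combination of the symbols on the edges entering its tail, or of the source symbol if its tail is a source. (Think of a source's own symbol as arriving on an extra incoming edge. In every network built below nothing else enters a source, so an edge leaving $S_i$ carries a scalar multiple of the symbol of $S_i$.) The code is *valid* if every receiver can recover all $h$ source symbols from the symbols on its incoming edges.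

The symbol on an edge is a linear function of the source symbols $\sigma_1,\dots,\sigma_h$; its coefficient vector in $\mathbb F_q^h$ is the *global coding vector* of the edge. A receiver can recover everything exactly when the global coding vectors on its incoming edges span $\mathbb F_q^h$. If they span, each $\sigma_i$ is a combination of the received symbols. If they do not, two different source vectors produce the same received symbols.

**Example 2.** In Example 1 let $x\to y$ carry $\sigma_1+\sigma_2$, and let every other edge forward what it gets. Receiver $R_1$ sees $(1,0)$ and $(1,1)$, and $R_2$ sees $(0,1)$ and $(1,1)$. These are bases over every field, so the code is valid already over $\mathbb F_2$.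

**Definition ($k(N)$, $q^*(N)$, sufficiency).** For $N\ge2$ put
$$k(N)=\left\lfloor \sqrt{2N-7/4}+1/2\right\rfloor ,$$
and let $q^*(N)$ be the smallest prime power with $q^*(N)\ge k(N)$. *Alphabet size $k(N)$ is sufficient* for a network with $N$ receivers if the network has a valid linear code over $\mathbb F_q$ for some prime power $q\le q^*(N)$.

The formula is easier to use once inverted. For an integer $k\ge 1$,
$$k(N)\ge k\iff 2N-\tfrac74\ge\left(k-\tfrac12\right)^2=k^2-k+\tfrac14\iff N\ge\tfrac{k(k-1)}2+1 .$$
Hence
$$k(N)=k\iff \frac{k(k-1)}2+1\le N\le\frac{k(k+1)}2 .\tag{1}$$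

**Example 3.** By (1), $k(N)=2$ for $N=2,3$; $3$ for $N=4,5,6$; $4$ for $7\le N\le 10$; $5$ for $11\le N\le15$; $6$ for $16\le N\le21$; $7$ for $22\le N\le 28$. Since $6$ is not a prime power, $q^*(N)=7$ for all $16\le N\le 28$. To show that $k(16)$ is *not* sufficient for some network, one must rule out valid codes over $\mathbb F_2,\mathbb F_3,\mathbb F_4,\mathbb F_5$ and $\mathbb F_7$.

## 2. Alphabet size $k(N)$ beyond two sources

Theorem 8 of "Information Flow Decomposition for Network Coding" says: *for every network with $h=2$ sources and $N$ receivers satisfying the min-cut condition, alphabet size $k(N)$ is sufficient.* It is also known that for every $h\ge2$ there are networks with $h$ sources and $N$ receivers for which this alphabet size is necessary. The authors conjecture that the alphabet size in Theorem 8 is always sufficient. So we ask: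

*Is it true that for every $h\ge 2$ and every $N\ge2$, alphabet size $k(N)$ is sufficient for every network with $h$ sources and $N$ receivers satisfying the min-cut condition?*

The answer is no. We prove three statements.

**Theorem 1.** (a) There is a network with $h=4$, $N=5$ satisfying the min-cut condition with no valid linear code over $\mathbb F_2,\mathbb F_3$; here $k(5)=q^*(5)=3$. (b) There is a network with $h=3$, $N=10$ satisfying the min-cut condition with no valid linear code over $\mathbb F_2,\mathbb F_3,\mathbb F_4$; here $k(10)=q^*(10)=4$. Hence "$k(N)$ suffices for all $N$" is true for $h=2$ and false for every $h\ge3$.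

**Theorem 2.** For every $N\ge5$ there are an $h$ and a network with $h$ sources and $N$ receivers satisfying the min-cut condition for which alphabet size $k(N)$ is not sufficient. (For $N=2$ it is sufficient for all $h$. For $N=3,4$ and $h\ge3$ the argument does not settle the question.)

**Theorem 3.** For every integer $q\ge2$, with $m=q-1$, there is a network satisfying the min-cut condition, with at most $64\,m(4+\log_2 m)^2\ln m+5$ receivers, having no valid linear code over $\mathbb F_{q'}$ for any prime power $q'\le q$. Hence the worst-case alphabet size $A(N)$ over all $h$ satisfies $cN/(\log N)^3\le A(N)<2N$ for an absolute $c>0$ and all large $N$. So no bound $O(\sqrt N)$, or even $O(N^{1-\varepsilon})$, can hold.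

Here $A(N)$ is the least $A$ such that every network with $N$ receivers (any $h$) satisfying the min-cut condition has a valid linear code over some $\mathbb F_q$ with $q\le A$.

## 3. Schemes: networks written as vectors and bases

We build networks from a small amount of combinatorial data. The aim of this section is to replace "valid code" by "certain determinants are nonzero" and "min-cut" by a disjointness check that can be read off by eye.

**Definition (scheme).** A *scheme* consists of

- a set $V$ of $h$ sources;
- *coding points* $c_1,\dots,c_M$, each with two distinct *parents* in $V\cup\{\text{earlier coding points}\}$;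
- *receivers*, each an $h$-subset of $V\cup\{c_1,\dots,c_M\}$.

Its network has a node for each source, nodes $x_c,y_c$ and an edge $x_c\to y_c$ for each coding point $c$, and a node for each receiver. Put $\mathrm{out}(v)=v$ for a source and $\mathrm{out}(c)=y_c$ for a coding point. There is an edge $\mathrm{out}(p)\to x_c$ for each parent $p$ of $c$, and an edge $\mathrm{out}(b)\to\rho$ for each $b\in\rho$. Parents come earlier, so this is a finite directed acyclic graph.

**Example 4.** Example 1 is the scheme with $V=\{s_1,s_2\}$, one coding point $c$ with parents $s_1,s_2$, and receivers $\{s_1,c\}$, $\{s_2,c\}$.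

**Lemma 1.** (a) If the network of a scheme has a valid linear code over $\mathbb F_q$, there are vectors $[b]\in\mathbb F_q^V$ with $[v]$ the standard basis vector for $v\in V$ and $[c]\in\mathrm{span}([p],[p'])$ for each coding point $c$ with parents $p,p'$, such that for every receiver $\rho$ the vectors $[b]$, $b\in\rho$, form a basis.

(b) Suppose that for each $b\in\rho$ there is a chain $b_0,b_1,\dots,b_l=b$ with $b_0\in V$ and each $b_{i-1}$ a parent of $b_i$, and that the $h$ chains are pairwise disjoint. Then the min-cut condition holds at $\rho$.

*Proof.* (a) Let $[c]$ be the global coding vector of the edge $x_c\to y_c$. The only edge entering $y_c$ is $x_c\to y_c$, and nothing enters a source, so every edge leaving $\mathrm{out}(b)$ carries a multiple of $[b]$. In particular the edges entering $x_c$ carry multiples of $[p]$ and $[p']$, so $[c]\in\mathrm{span}([p],[p'])$. The $h$ edges entering $\rho$ carry multiples of the $[b]$, $b\in\rho$. By validity these multiples span, so the $h$ vectors $[b]$ span $\mathbb F_q^V$, hence form a basis.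

(b) The chain $b_0,\dots,b_l$ gives the path $b_0\to x_{b_1}\to y_{b_1}\to x_{b_2}\to\cdots\to \mathrm{out}(b_l)\to\rho$. Each edge $\mathrm{out}(b_{i-1})\to x_{b_i}$ and $x_{b_i}\to y_{b_i}$ is determined by its chain element $b_i$, together with $b_{i-1}$ in the same chain, and the last edge is determined by $b_l$. So disjoint chains give edge-disjoint paths. The $h$ disjoint chains start at $h$ distinct sources, that is, at all of them. $\square$

Conversely, vectors as in (a) give a valid code: let every edge leaving $\mathrm{out}(b)$ carry exactly $[b]$.

From now on we write $b$ for $[b]$. A receiver is a determinant, always taken up to sign, that must be nonzero. We compute determinants by *triangularity*: if the vectors $b_1,\dots,b_h$ and the sources $v_1,\dots,v_h$ can be ordered so that $b_i\in\mathrm{span}(v_1,\dots,v_i)$, the determinant is the product of the coefficients of $v_i$ in $b_i$. We also compute modulo vectors already in the receiver.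

**Lemma 2 (padding).** Let a network with $h_0$ sources and $N_0$ receivers satisfy the min-cut condition and have no valid linear code over $\mathbb F_{q'}$ for all prime powers $q'\le q$. Then for all $h\ge h_0$ and $N\ge N_0$ there is a network with $h$ sources and $N$ receivers with the same two properties. In particular, if also $q^*(N)\le q$, then $k(N)$ is not sufficient for it.

*Proof.* To increase $N$, duplicate a receiver together with its incoming edges. The copy satisfies the min-cut condition, and a valid code on the new network restricts to one on the old. To increase $h$, add a new source with a direct edge to every receiver. That edge is the extra disjoint path. In a valid code on the new network set the new symbol to $0$. All other edges then carry combinations of old symbols, the new edges carry $0$, and each receiver still recovers the old symbols. So the old network would have a valid code over the same field. $\square$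

**Two sources, five receivers, by hand.** Let $V=\{s_1,s_2\}$, $c_i=\alpha_is_1+\beta_is_2$ for $i=1,2$, and take the receivers $\{s_1,c_i\}$, $\{s_2,c_i\}$ ($i=1,2$) and $\{c_1,c_2\}$. Chains are $s_1;\,s_2c_i$, then $s_2;\,s_1c_i$, then $s_1c_1;\,s_2c_2$. The determinants are $\beta_i$, $\alpha_i$ and $\alpha_1\beta_2-\alpha_2\beta_1$. With $x_i=\beta_i/\alpha_i$ the conditions say that $x_1\ne x_2$ in $\mathbb F_q^*$. This is impossible for $q=2$ and possible for $q=3$, and indeed $k(5)=3$.

With two sources every receiver is a pair of vectors in a plane, so it says only that two points of a projective line differ. Making $K$ points pairwise different in this way takes $\binom K2$ receivers, one per pair. This is the source of the order $\sqrt{2N}$.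

**Three sources, one triangle, by hand.** Let $e=\alpha s_1+\beta s_2$, $f=\gamma s_2+\delta s_3$, $g=\varepsilon s_3+\zeta s_1$, with receivers

- $\{s_1,e,f\}$: determinant $\beta\delta$, chains $s_1;\,s_2e;\,s_3f$;
- $\{s_2,e,g\}$: determinant $\alpha\varepsilon$, chains $s_2;\,s_1e;\,s_3g$;
- $\{s_3,f,g\}$: determinant $\gamma\zeta$, chains $s_3;\,s_2f;\,s_1g$;
- $\{e,f,g\}$: determinant $\alpha\gamma\varepsilon+\beta\delta\zeta$, chains $s_1e;\,s_2f;\,s_3g$.

The first three receivers *force* all six coefficients to be nonzero. The last one then says that $xyz\ne-1$ for the three ratios $x=\beta/\alpha$, $y=\delta/\gamma$, $z=\zeta/\varepsilon$ in $\mathbb F_q^*$. Over $\mathbb F_2$ this fails, since $xyz=1=-1$. But $k(4)=3$, and for every $q\ge3$ we may take $x=y=1$ and $z\ne0,-1$. This is where the first attempt stops: one cycle yields one forbidden value of one free product, and as soon as $\mathbb F_q^*$ has two elements there is room. To defeat a larger field we must reuse the same coefficients in several receivers, so that the forbidden values are tied together multiplicatively. The next two sections do this in two different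 ways.

## 4. A 4-cycle whose product splits: $h=4$, $N=5$

In this section we prove Theorem 1(a). The plan is to take a 4-cycle of coding points, whose full product is tested by one receiver, and to add one extra coding point $g$ that lets two other receivers test two complementary *factors* $u,v$ of that same product.

Sources $s_1,\dots,s_4$. Coding points
$$w_1=a_1s_1+b_1s_2,\quad w_2=a_2s_2+b_2s_3,\quad w_3=a_3s_3+b_3s_4,\quad w_4=a_4s_4+b_4s_1,\quad g=\gamma w_4+\delta w_3 .$$
Expanded, $g=\gamma b_4s_1+\delta a_3s_3+(\gamma a_4+\delta b_3)s_4$.

| receiver | determinant (up to sign) | chains |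
|---|---|---|
| $T_0=\{w_1,w_2,w_3,w_4\}$ | $a_1a_2a_3a_4-b_1b_2b_3b_4$ | $s_1w_1;\ s_2w_2;\ s_3w_3;\ s_4w_4$ |
| $T_1=\{s_2,w_1,w_2,g\}$ | $a_1b_2(\gamma a_4+\delta b_3)$ | $s_2;\ s_1w_1;\ s_3w_2;\ s_4w_4g$ |
| $T_2=\{s_4,w_1,w_2,g\}$ | $a_1a_2a_3\delta+b_1b_2b_4\gamma$ | $s_4;\ s_2w_1;\ s_3w_2;\ s_1w_4g$ |
| $X_1=\{s_3,w_3,g,w_1\}$ | $b_3\,\gamma b_4\,b_1$ | $s_3;\ s_4w_3;\ s_1w_4g;\ s_2w_1$ |
| $X_2=\{s_1,w_4,g,w_2\}$ | $a_4\,\delta a_3\,a_2$ | $s_1;\ s_4w_4;\ s_3w_3g;\ s_2w_2$ |

**Step 1. The min-cut condition.** In each row the chains are disjoint, start at sources, and pass from parent to child, so Lemma 1(b) applies.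

**Step 2. The determinants.** We verify the middle column.

- $T_0$: the matrix with rows $(a_1,b_1,0,0)$, $(0,a_2,b_2,0)$, $(0,0,a_3,b_3)$, $(b_4,0,0,a_4)$ has two nonzero permutation terms: the diagonal, and the 4-cycle, which has sign $-1$.
- $T_1$: modulo $s_2$, $w_1\equiv a_1s_1$ and $w_2\equiv b_2s_3$; modulo $s_1,s_2,s_3$, $g\equiv(\gamma a_4+\delta b_3)s_4$.
- $T_2$: modulo $s_4$, the rows of $w_1,w_2,g$ in $s_1,s_2,s_3$ are $(a_1,b_1,0)$, $(0,a_2,b_2)$, $(\gamma b_4,0,\delta a_3)$, with determinant $a_1a_2\delta a_3+b_1b_2\gamma b_4$.
- $X_1$: modulo $s_3$, the rows in $s_1,s_2,s_4$ are $w_3:(0,0,b_3)$, $g:(\gamma b_4,0,*)$, $w_1:(a_1,b_1,0)$; this is triangular.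
- $X_2$: modulo $s_1$, the rows in $s_2,s_3,s_4$ are $w_4:(0,0,a_4)$, $g:(0,\delta a_3,*)$, $w_2:(a_2,b_2,0)$; this is triangular.

**Step 3. All coefficients are nonzero.** This is needed so that we may divide. In a valid code $X_1$ gives $b_1,b_3,b_4,\gamma\ne0$, $X_2$ gives $a_2,a_3,a_4,\delta\ne0$, and $T_1$ gives $a_1,b_2\neq0$.

**Step 4. The contradiction.** Put
$$u=\frac{\gamma a_4}{\delta b_3},\qquad v=\frac{a_1a_2a_3\delta}{b_1b_2b_4\gamma},\qquad\text{so that}\qquad uv=\frac{a_1a_2a_3a_4}{b_1b_2b_3b_4}.$$
Then $u,v\neq0$, and
$$u\ne-1\ (T_1),\qquad v\ne-1\ (T_2),\qquad uv\ne1\ (T_0).$$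
Over $\mathbb F_2$ we would have $u=1=-1$, a contradiction. Over $\mathbb F_3$ the only element other than $0$ and $-1$ is $1$, so $u=v=1$ and $uv=1$, a contradiction. By (1), $k(5)=3$, so $q^*(5)=3$. This proves Theorem 1(a). $\square$

**Remark.** This network excludes exactly $\mathbb F_2$ and $\mathbb F_3$. For $q\ge4$ choose $u\notin\{0,1,-1\}$ and put $v=u$; then $u,v\ne-1$ and $uv=u^2\ne1$. These values are realized by $a_4=a_1=u$ and all other coefficients $1$. Larger $N$ will therefore need other networks.

## 5. A triangle with doubled sides: $h=3$, $N=10$

Next we prove Theorem 1(b). The plan is to double two sides of the triangle of Section 3. The products $x_iy_j$ then form a $2\times2$ multiplication table that must avoid one value.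

Sources $s_1,s_2,s_3$. Coding points, for $i=1,2$: $e_i=\alpha_is_1+\beta_is_2$ and $f_i=\gamma_is_2+\delta_is_3$; and $g=\varepsilon s_3+\zeta s_1$. Receivers:

| receiver | determinant (up to sign) | chains |
|---|---|---|
| $\{e_1,e_2,g\}$ | $\varepsilon(\alpha_1\beta_2-\alpha_2\beta_1)$ | $s_1e_1;\ s_2e_2;\ s_3g$ |
| $\{f_1,f_2,g\}$ | $\zeta(\gamma_1\delta_2-\gamma_2\delta_1)$ | $s_2f_1;\ s_3f_2;\ s_1g$ |
| $\{s_1,e_i,f_i\}$, $i=1,2$ | $\beta_i\delta_i$ | $s_1;\ s_2e_i;\ s_3f_i$ |
| $\{s_3,f_i,e_i\}$, $i=1,2$ | $\gamma_i\alpha_i$ | $s_3;\ s_2f_i;\ s_1e_i$ |
| $\{e_i,f_j,g\}$, $i,j\in\{1,2\}$ | $\alpha_i\gamma_j\varepsilon+\beta_i\delta_j\zeta$ | $s_1e_i;\ s_2f_j;\ s_3g$ |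

That is $2+4+4=10$ receivers, and the chains give the min-cut condition by Lemma 1(b). For the determinants: in the first row only $g$ involves $s_3$, and in the second only $g$ involves $s_1$. The third and fourth rows are triangular. The last is the $3\times3$ determinant with rows $(\alpha_i,\beta_i,0)$, $(0,\gamma_j,\delta_j)$, $(\zeta,0,\varepsilon)$.

In a valid code the first four rows force all coefficients to be nonzero. Put $x_i=\beta_i/\alpha_i$, $y_j=\delta_j/\gamma_j$, $z=\zeta/\varepsilon$. The conditions become
$$x_1\ne x_2,\qquad y_1\neq y_2,\qquad x_iy_j\ne -1/z\quad\text{for all } i,j .$$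

- $q=2$: $x_1\neq x_2$ is impossible in $\mathbb F_2^*=\{1\}$.
- $q=3$: $x_1y_1\ne x_1y_2$, so $\{x_1y_1,x_1y_2\}=\mathbb F_3^*\ni-1/z$, a contradiction.
- $q=4$: the 2-element sets $\{x_1y_1,x_1y_2\}$ and $\{x_2y_1,x_2y_2\}$ both avoid $-1/z$ in the 3-element set $\mathbb F_4^*$, so they coincide. Comparing the products of their elements, $x_1^2y_1y_2=x_2^2y_1y_2$, so $x_1^2=x_2^2$. Squaring is injective on $\mathbb F_4$, so $x_1=x_2$, a contradiction.

By (1), $k(10)=4=q^*(10)$. This proves (b). Adding sources (Lemma 2) gives a counterexample with $N=10$ for every $h\ge3$, while for $h=2$ sufficiency is the quoted Theorem 8. Theorem 1 is proved, and with it the conjecture is refuted. $\square$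

## 6. Graph schemes: gains, cycles and forests

For Theorems 2 and 3 we need a supply of networks in which conditions can be designed rather than found by hand. The triangle and the 4-cycle suggest reading coding points as edges of a graph.

**Definition (graph scheme, gain).** Let $G$ be a loopless graph. Its *graph scheme* has $V(G)$ as sources and one coding point per edge, the parents being the endpoints. (Receivers are still to be chosen.) For $e=uv$ write
$$e=\alpha_{e,u}\,u+\alpha_{e,v}\,v .$$
When both coefficients are nonzero put $\phi(u\to v)=-\alpha_{e,v}/\alpha_{e,u}$, the *gain* of $e$ from $u$ to $v$. Then $u\equiv\phi(u\to v)\,v$ modulo $e$, and $\phi(v\to u)=\phi(u\to v)^{-1}$. For a walk, $\phi$ is the product of the gains of its steps.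

**Example 5.** The triangle of Section 3 is the graph scheme of $K_3$. The closed walk $s_1\to s_2\to s_3\to s_1$ has gain $(-x)(-y)(-z)=-xyz$, so the condition $xyz\ne-1$ reads: the gain of the cycle is not $1$. This is a general fact.

**Lemma 3.** Let $C$ be a cycle all of whose edges have both coefficients nonzero. The vectors of the edges of $C$ are linearly independent if and only if $\phi(C)\neq1$, where $C$ is traversed once as a closed walk.

*Proof.* Reversing the direction inverts $\phi(C)$ and changing the starting point does not affect it, so the condition is well defined. Let $C$ have $L$ vertices. The edge vectors lie in the $L$-dimensional coordinate space of these vertices. Let $f=yv$ be one edge and $P$ the path from $v$ to $y$ formed by the others. The $L-1$ vectors of $P$ are independent: along the path from $v$, each edge involves one new vertex with nonzero coefficient. So the quotient by their span has dimension $1$. In it every vertex is a nonzero multiple of $v$, hence $v\not\equiv0$, and $v\equiv\phi(P)\,y$. Now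
$$f=\alpha_{f,y}\big(y-\phi(y\to v)\,v\big)\equiv\alpha_{f,y}\big(\phi(P)^{-1}-\phi(y\to v)\big)v ,$$
which vanishes if and only if $\phi(P)\,\phi(y\to v)=1$, that is, $\phi(C)=1$. $\square$

We use two kinds of receivers. One kind makes coefficients nonzero, and the other tests cycles.

**Definition (tree receiver).** Given a forest of rooted trees covering all vertices of $G$, the *tree receiver* consists of all edges of the forest and all roots.

**Definition (test receiver).** Given pairwise vertex-disjoint cycles $C_1,\dots,C_r$ of $G$, the *test receiver* consists of all their edges together with all vertices lying on none of them.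

**Example 6.** In the triangle, $\{s_1,e,f\}$ is the tree receiver of the path $s_1s_2s_3$ rooted at $s_1$, and $\{e,f,g\}$ is the test receiver of the 3-cycle.

**Lemma 4.** Both kinds are $h$-subsets satisfying the min-cut condition. (i) The determinant of a tree receiver is, up to sign, the product over its edges $e$ of the coefficient of $e$ at its endpoint farther from the root. (ii) If all coefficients are nonzero, a test receiver's vectors form a basis if and only if $\phi(C_i)\ne1$ for all $i$.

*Proof.* A rooted tree has one edge per non-root vertex, and a cycle has as many edges as vertices, so both receivers have $|V(G)|=h$ elements. For a tree receiver use the chains (root) and (farther endpoint, edge). For a test receiver orient each cycle and use (head, edge) for each edge and (vertex) for each remaining vertex. These are disjoint, so Lemma 1(b) applies. For (i), order the vertices by distance from the root. An edge involves its farther endpoint and one earlier vertex, so the system is triangular. For (ii), different cycles and the remaining vertices use disjoint sets of coordinates. So the system is a basis if and only if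 each cycle's edges are independent in the coordinate space of its vertices, and Lemma 3 applies. $\square$

Part (ii) contains what two sources cannot offer: one receiver can test several independent inequalities at once, one per cycle.

## 7. The ladder

**Proposition 1.** For each integer $q\ge2$ there is a network with at most
$$M(q)=\left\lfloor \frac{(q+1)^2}4\right\rfloor+2$$
receivers satisfying the min-cut condition, having no valid linear code over $\mathbb F_{q'}$ for any prime power $q'\le q$.

Let $n=q-1$. Take the ladder with vertices $u_i,v_i$ ($0\le i\le n$) and edges $a_i=u_{i-1}u_i$, $b_i=v_{i-1}v_i$ ($1\le i\le n$) and rungs $c_i=u_iv_i$ ($0\le i\le n$).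

**Step 1. Three tree receivers make every coefficient nonzero.** Take
$$\{u_0,v_0\}\cup\{a_i,b_i\},\qquad \{u_n\}\cup\{a_i\}\cup\{c_i\},\qquad \{v_n\}\cup\{b_i\}\cup\{c_i\}.$$
The first is two paths rooted at $u_0$ and $v_0$; it forces the coefficients of $a_i$ at $u_i$ and of $b_i$ at $v_i$. The second is a comb rooted at $u_n$; it forces those of $a_i$ at $u_{i-1}$ and of $c_i$ at $v_i$. The third, a comb rooted at $v_n$, forces those of $b_i$ at $v_{i-1}$ and of $c_i$ at $u_i$. Together this covers both coefficients of every edge.

**Step 2. Cycles compare rungs.** The purpose is to attach one nonzero field element to each rung, so that the cycles say these elements differ. For $0\le i<j\le n$ let $C_{ij}=u_i\cdots u_jv_j\cdots v_iu_i$, and let $\kappa_i$ be the gain of the path $u_0\cdots u_iv_i\cdots v_0$. Write $\kappa_i=A_i\,r_i\,B_i$ with $A_i$ the gain from $u_0$ to $u_i$, $r_i=\phi(u_i\to v_i)$, and $B_i$ the gain from $v_i$ to $v_0$. Then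
$$\phi(C_{ij})=\frac{A_j}{A_i}\cdot r_j\cdot\frac{B_j}{B_i}\cdot r_i^{-1}=\frac{\kappa_j}{\kappa_i}.$$
If all $C_{ij}$ are tested, $\kappa_0,\dots,\kappa_{q-1}$ are $q$ distinct elements of $\mathbb F_{q'}^*$. This is impossible when $q'\le q$, because $|\mathbb F_{q'}^*|=q'-1<q$.

**One cycle per receiver, and where that stops.** The direct way to finish is to give each $C_{ij}$ its own test receiver, for a total of $\binom q2+3$. If $q\ge3$ is a prime power this already contradicts the conjecture: by (1), $N=\binom q2+3\le\binom q2+q$ has $k(N)=q=q^*(N)$. But the margin is thin, and the method breaks when $k(N)$ is not a prime power. For $16\le N\le21$ we have $k(N)=6$ and must exclude $\mathbb F_7$, which costs $\binom72+3=24>21$ receivers. As long as one receiver buys one inequality, $q$ distinct values cost at least $\binom q2$ receivers, exactly as in the plane. To gain we must put several cycles into one receiver.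

**Step 3. Packing disjoint cycles.** Here we count how many test receivers are needed. Cycles $C_{ij}$ and $C_{i'j'}$ are vertex-disjoint if and only if the intervals $[i,j]$ and $[i',j']$ are disjoint. Color the intervals $[i,j]$, $0\le i<j\le n$, greedily in order of left endpoints, giving each the first color not used by an earlier interval meeting it. The earlier intervals meeting a given one all contain its left endpoint. So the number of colors is at most the maximum number of intervals through one point $p$. An interval through $p$ is a choice of $i\le p$ and $j\ge p$, not both equal to $p$, so this number is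
$$\max_{0\le p\le n}\,(p+1)(q-p)-1\le\left\lfloor\frac{(q+1)^2}4\right\rfloor-1 ,$$
since the two factors are integers with sum $q+1$. One test receiver per color tests everything. With the three tree receivers this makes at most $M(q)$ receivers, all satisfying the min-cut condition by Lemma 4. $\square$

Let us see which $N$ this covers. By Lemma 2, Proposition 1 with $q=q^*(N)$ handles $N$ whenever $M(q^*(N))\le N$. The first values are $M(3)=6$, $M(4)=8$, $M(5)=11$, $M(7)=18$. So $N=6$, $8\le N\le 15$ and $18\le N\le28$ are covered, while $N=5,7,16,17$ escape. The network of Section 4 handles $N=5$. The next two sections handle $N=16,17$ and $N=7$.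

## 8. $K_{3,3}$ and the field with seven elements

**Proposition 2.** There is a network with $h=6$, $N=15$ satisfying the min-cut condition, having no valid linear code over $\mathbb F_q$ for any prime power $q\le7$. (Here $k(15)=5$.)

Take the graph scheme of $K_{3,3}$ with vertices $A_i,B_j$ (indices mod 3) and edges $w_{ij}=\alpha_{ij}A_i+\beta_{ij}B_j$. The plan is to attach to each permutation of three letters a product of coefficient ratios, and to force the six products to be distinct. Distinctness alone gives $q\ge7$; a relation between the six products then rules out $q=7$. Receivers: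

- for each $(i,j)$: $P_{ij}=\{w_{kl}:k\ne i,\ l\neq j\}\cup\{w_{i,j+1},\,w_{i+1,j}\}$ (nine receivers);
- for each pair of distinct permutations $\sigma,\tau\in S_3$ of equal parity: the six edges $w_{k\sigma(k)},w_{k\tau(k)}$ (six receivers, three pairs in each parity).

**Step 1. Shape and min-cut.** If $\sigma\ne\tau$ have equal parity, $\sigma^{-1}\tau$ is a 3-cycle, so $\sigma$ and $\tau$ agree nowhere. The six edges are then two disjoint perfect matchings, and their union is 2-regular on six vertices without repeated edges. Its cycles have even length at least $4$, so it is one 6-cycle. The second kind of receiver is thus a test receiver. In $P_{ij}$, the edges $w_{kl}$ with $k\ne i$, $l\ne j$ form a 4-cycle on the vertices other than $A_i,B_j$. Use chains (head, edge) on it, together with $A_iw_{i,j+1}$ and $B_jw_{i+1,j}$.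

**Step 2. All coefficients are nonzero.** In $P_{ij}$ the vertices $B_{j+1}$ and $A_{i+1}$ lie on the 4-cycle. So among the six vectors only $w_{i,j+1}$ involves $A_i$ and only $w_{i+1,j}$ involves $B_j$. The determinant is, up to sign, $\alpha_{i,j+1}\,\beta_{i+1,j}$ times the determinant of the 4-cycle. As $(i,j)$ runs over all nine pairs, so do $(i,j+1)$ and $(i+1,j)$; hence all $\alpha_{kl},\beta_{kl}$ are nonzero.

**Step 3. Six distinct products.** Put $y_{kl}=\beta_{kl}/\alpha_{kl}$, so $\phi(A_k\to B_l)=-y_{kl}$. A cycle in $K_{3,3}$ has even length, so the signs cancel, and its gain is the product of the $y$'s on the edges traversed from $A$ to $B$, divided by the product on the edges traversed from $B$ to $A$. Let $P_\sigma=\prod_k y_{k\sigma(k)}$.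

The 6-cycle for $\sigma,\tau$ has gain $P_\sigma/P_\tau$ or its inverse, so by Lemma 3, $P_\sigma\ne P_\tau$ for distinct $\sigma,\tau$ of equal parity.

For opposite parity use the 4-cycles. With $\{k,k'\}=\{1,2,3\}\setminus\{i\}$ and $\{l,l'\}=\{1,2,3\}\setminus\{j\}$, the 4-cycle in $P_{ij}$ says $y_{kl}y_{k'l'}\ne y_{kl'}y_{k'l}$. Multiplying by $y_{ij}$ gives $P_\sigma\neq P_\tau$ for the two permutations sending $i\mapsto j$. If $\sigma,\tau$ have opposite parity, $\sigma^{-1}\tau$ is a transposition, so $\sigma$ and $\tau$ agree in exactly one point $i$. With $j=\sigma(i)$ they are the two permutations sending $i\mapsto j$. So every such pair occurs.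

Hence the six $P_\sigma\in\mathbb F_q^*$ are distinct, and $q\ge7$.

**Step 4. Excluding $q=7$.** Each position $(k,l)$ is used by exactly two permutations, one even and one odd, so
$$\prod_{\sigma\text{ even}}P_\sigma=\prod_{k,l}y_{kl}=\prod_{\sigma\text{ odd}}P_\sigma .$$
If $q=7$, the six $P_\sigma$ are all of $\mathbb F_7^*$, whose product is $6!=-1$. So $-1=\big(\prod_{\sigma\text{ even}}P_\sigma\big)^2$. But the nonzero squares mod $7$ are $1,2,4$, and $-1=6$ is not among them. $\square$

## 9. A hexagon with two extra points: seven receivers against $\mathbb F_4$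

**Proposition 3.** There is a network with $h=6$, $N=7$ satisfying the min-cut condition, having no valid linear code over $\mathbb F_2,\mathbb F_3,\mathbb F_4$.

The ladder for $q=4$ forces four distinct nonzero values with $8$ receivers; we need $7$. As in Section 4, we take a cycle of coding points and add points that combine two existing coding points. Sources $p,z_1,z_2,y,t_2,t_1$. Coding points
$$d_1=a_1p+b_1z_1,\quad d_2=a_2z_1+b_2z_2,\quad e_0=a_0z_2+b_0y,$$
$$e_1=a_3y+b_3t_2,\quad c_2=a_4t_2+b_4t_1,\quad c_1=a_5t_1+b_5p,$$
$$g_1=\gamma_1d_1+\delta_1c_1,\qquad g_2=\gamma_2d_2+\delta_2c_2 .$$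
The first six are the edges of the hexagon $p,z_1,z_2,y,t_2,t_1$.

| receiver | chains |
|---|---|
| $T_1=\{z_1,t_1,g_1,g_2,e_0,e_1\}$ | $z_1;\ t_1;\ p\,d_1g_1;\ z_2d_2g_2;\ y\,e_0;\ t_2e_1$ |
| $T_2=\{p,z_2,t_2,g_1,g_2,e_0\}$ | $p;\ z_2;\ t_2;\ z_1d_1g_1;\ t_1c_2g_2;\ y\,e_0$ |
| $T_3=\{d_1,c_1,z_2,t_2,g_2,e_1\}$ | $z_2;\ t_2;\ p\,d_1;\ t_1c_1;\ z_1d_2g_2;\ y\,e_1$ |
| $T_4=\{p,g_1,d_2,c_2,e_0,e_1\}$ | $p;\ z_1d_1g_1;\ z_2d_2;\ t_1c_2;\ y\,e_0;\ t_2e_1$ |
| $T_5=\{d_1,c_1,d_2,c_2,e_0,e_1\}$ | $p\,d_1;\ t_1c_1;\ z_1d_2;\ t_2c_2;\ z_2e_0;\ y\,e_1$ |
| $X_1=\{y,e_1,c_2,c_1,g_1,g_2\}$ | $y;\ t_2e_1;\ t_1c_2;\ p\,c_1;\ z_1d_1g_1;\ z_2d_2g_2$ |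
| $X_2=\{y,e_0,d_2,d_1,g_1,g_2\}$ | $y;\ z_2e_0;\ z_1d_2;\ p\,d_1;\ t_1c_1g_1;\ t_2c_2g_2$ |

In each row the chains are disjoint and run from parent to child, so the min-cut condition holds by Lemma 1(b).

**Step 1. All coefficients are nonzero.** In $X_1$ we may replace $g_1,g_2$ by $g_1-\delta_1c_1=\gamma_1d_1$ and $g_2-\delta_2c_2=\gamma_2d_2$ without changing the determinant, as $c_1,c_2\in X_1$. Going around the hexagon in the order $y,t_2,t_1,p,z_1,z_2$, the system is triangular with determinant $\pm b_3\,b_4\,b_5\,\gamma_1b_1\,\gamma_2b_2$. In $X_2$ use $g_1-\gamma_1d_1=\delta_1c_1$ and $g_2-\gamma_2d_2=\delta_2c_2$. In the order $y,z_2,z_1,p,t_1,t_2$ the determinant is $\pm a_0\,a_2\,a_1\,\delta_1a_5\,\delta_2a_4$. What remains is $b_0$ and $a_3$. In $T_2$, modulo $z_2$, $e_0\equiv b_0y$, and no other element involves $y$, so $b_0\ne0$. In $T_3$, modulo $t_2$, $e_1\equiv a_3y$, and no other element involves $y$, so $a_3\ne0$.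

**Step 2. Normalization.** This step reduces the many coefficients to three parameters. Replacing vectors by nonzero multiples does not affect whether receivers are bases. Keep $p$. Rescale $z_1$ so that $d_1$ is a multiple of $p-z_1$; then $z_2$ so that $d_2$ is a multiple of $z_1-z_2$; then $y$ and $t_2$ so that $e_0,e_1$ are multiples of $z_2-y$ and $y-t_2$; and $t_1$ so that $c_1$ is a multiple of $p-t_1$. Now rescale the coding vectors as well. We may assume
$$d_1=p-z_1,\quad d_2=z_1-z_2,\quad e_0=z_2-y,\quad e_1=y-t_2,\quad c_1=p-t_1,\quad c_2=t_1-\theta t_2,$$
$$g_1=d_1-\kappa_1c_1,\qquad g_2=d_2-\kappa_2c_2,\qquad \theta,\kappa_1,\kappa_2\ne0 .$$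

**Step 3. The tests.** We show that $1,\kappa_1,\kappa_2,\theta^{-1}$ are pairwise distinct.

- $T_1$: modulo $z_1,t_1,e_0,e_1$ we have $z_2\equiv y\equiv t_2$, and $p,z_2$ is a basis of the quotient. Here $g_1\equiv(1-\kappa_1)p$ and $g_2\equiv-z_2+\kappa_2\theta t_2\equiv(\kappa_2\theta-1)z_2$. So $\kappa_1\neq1$ and $\kappa_2\ne\theta^{-1}$.
- $T_2$: modulo $p,z_2,t_2$: $e_0\equiv-y$, $g_1\equiv-z_1+\kappa_1t_1$, $g_2\equiv z_1-\kappa_2t_1$. The last two are independent if and only if $\kappa_1\ne\kappa_2$.
- $T_3$: modulo $d_1,c_1,z_2,t_2$ we have $p\equiv z_1\equiv t_1$; $e_1\equiv y$ and $g_2\equiv z_1-\kappa_2t_1\equiv(1-\kappa_2)p$. So $\kappa_2\neq1$.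
- $T_4$: modulo $p,d_2,c_2,e_0,e_1$ we have $z_1\equiv z_2\equiv y\equiv t_2$ and $t_1\equiv\theta t_2\equiv\theta z_2$. So $g_1\equiv-z_1+\kappa_1t_1\equiv(\kappa_1\theta-1)z_2$, and $\kappa_1\ne\theta^{-1}$.
- $T_5$: modulo $d_1,c_1,d_2,e_0,e_1$ all sources are $\equiv p$, and $c_2\equiv(1-\theta)p$. So $\theta^{-1}\neq1$.

Thus $\mathbb F_q^*$ contains four distinct elements, and $q\ge5$. $\square$

## 10. Fields with at least $N$ elements

For the case $N=2$ of Theorem 2 and the upper bound in Theorem 3 we need a positive result. Jaggi, Sanders, Chou, Effros, Egner, Jain, Tolhuizen (IEEE Trans. Inform. Theory 51 (2005), 1973–1982) show that any field with $q\ge N$ suffices for multicast. Here is the statement in our setting, with a proof.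

**Lemma 5.** Every network with $N$ receivers satisfying the min-cut condition has a valid linear code over $\mathbb F_q$ for every prime power $q\ge N$.

*Proof.* Let an extra edge $\epsilon_i$ into $S_i$ carry the symbol of $S_i$; its vector is the $i$-th standard basis vector. For each receiver $R$ fix $h$ edge-disjoint paths from the sources and prolong them backward by the $\epsilon_i$. Process the edges of the network in an order in which every edge entering a node comes before every edge leaving it. For each $R$ let $C_R$ consist of the last processed edge on each of its $h$ paths; at the start $C_R=\{\epsilon_1,\dots,\epsilon_h\}$. We keep the invariant that the vectors of $C_R$ form a basis.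

Let $e$ be the next edge. If it is on none of the fixed paths, give it the vector $0$. Otherwise let $R_1,\dots,R_\nu$, $\nu\le N$, be the receivers having $e$ on one of their paths; for each there is exactly one such path. Let $f_t\in C_{R_t}$ be the edge before $e$ on that path of $R_t$, and $x_t$ its vector; it enters the tail of $e$. Let $\lambda_t$ be the linear functional with $\lambda_t(x_t)=1$ that vanishes on the other vectors of $C_{R_t}$. It is enough to find $u\in\mathrm{span}(x_1,\dots,x_\nu)$ with $\lambda_t(u)\ne0$ for all $t$: give $e$ the vector $u$, and replacing $f_t$ by $e$ in $C_{R_t}$ keeps it a basis.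

Start with $u_1=x_1$. Suppose $u_i\in\mathrm{span}(x_1,\dots,x_i)$ satisfies $\lambda_l(u_i)\ne0$ for $l\le i$, where $i<\nu$. If $\lambda_{i+1}(u_i)\ne0$, put $u_{i+1}=u_i$. Otherwise put $u_{i+1}=x_{i+1}+c\,u_i$. Then $\lambda_{i+1}(u_{i+1})=1$ for every $c$, and $\lambda_l(u_{i+1})\ne0$ for $l\le i$ as long as $c$ avoids the $i$ values $-\lambda_l(x_{i+1})/\lambda_l(u_i)$. Since $i\le N-1<q$, such a $c\in\mathbb F_q$ exists. Finally $u=u_\nu$.

At the end $C_R$ consists of edges entering $R$, and their vectors form a basis, so $R$ recovers all source symbols. $\square$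

## 11. Every $N\ge5$: proof of Theorem 2

By Lemma 2 it suffices, for each $N\ge5$, to name a network with at most $N$ receivers, satisfying the min-cut condition, that excludes all fields up to size $q^*(N)$. The values of $k$ come from (1).

- $N=5,6$: $q^*=3$; Theorem 1(a) ($5$ receivers).
- $7\le N\le10$: $q^*=4$; Proposition 3 ($7$ receivers).
- $11\le N\le15$: $q^*=5$; Proposition 1, $M(5)=11$.
- $16\le N\le28$: $k\in\{6,7\}$, $q^*=7$; Proposition 2 ($15$ receivers).
- $N\ge29$: $k=k(N)\ge8$ and $N\ge\frac{k(k-1)}2+1$. By Proposition 1 it suffices that
$$M(q^*)\le\frac{k(k-1)}2+1 .\tag{2}$$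

**Step 1. $8\le k\le24$.** Here we check (2) by a table. When several $k$ share the same $q^*$, only the smallest matters, because the right-hand side increases with $k$.

| $k$ | 8 | 9 | 10–11 | 12–13 | 14–16 | 17 | 18–19 | 20–23 | 24 |
|---|---|---|---|---|---|---|---|---|---|
| $q^*$ | 8 | 9 | 11 | 13 | 16 | 17 | 19 | 23 | 25 |
| $M(q^*)$ | 22 | 27 | 38 | 51 | 74 | 83 | 102 | 146 | 171 |
| $\frac{k(k-1)}2+1$ (smallest $k$) | 29 | 37 | 46 | 67 | 92 | 137 | 154 | 191 | 277 |

**Step 2. $k\ge25$.** Here we need the next prime power not to be far above $k$. Since $M(q)\approx q^2/4$ must stay below $k^2/2$, we need $q^*/k$ safely below $\sqrt2$; a prime between $k$ and $2k$ would not do. Nagura's theorem (J. Nagura, Proc. Japan Acad. 28 (1952), 177–181: for $n\ge25$ there is a prime between $n$ and $6n/5$) gives $q^*\le 6k/5$. So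
$$M(q^*)\le\frac{(1.2k+1)^2}4+2=0.36k^2+0.6k+2.25\le0.5k^2-0.5k+1 .$$
The last inequality is $0.14k^2-1.1k-1.25\ge0$. At $k=25$ the left side is $87.5-27.5-1.25>0$, and it is increasing for $k\ge4$. So (2) holds.

**Step 3. $N=2$.** Here $k(2)=q^*(2)=2$, and Lemma 5 with $N=q=2$ gives a valid code over $\mathbb F_2$ for every $h$. So $k(2)$ is sufficient. $\square$

## 12. Random test receivers on a layered graph: proof of Theorem 3

The ladder needs about $q^2/4$ receivers and cannot do better as it stands. All intervals through a middle point $p$ meet, so their cycles must go into different receivers, and there are $\lfloor(q+1)^2/4\rfloor-1$ of them for the best $p$. This congestion suggests a graph with many disjoint routes, in which one receiver can test about $n/\log n$ disjoint cycles, with $n$ of order $q$. A second change goes with it: we no longer make a named list of values distinct. Instead, for *every* assignment of gains, two random routes have equal gain with probability about $1/q$, simply because there are only $q-1$ possible gains. A union bound over all gain assignments then shows that few receivers suffice.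

Let $m=q-1$, and let $n=2^d$ be the least power of two with $n\ge4m$. Then $n<8m$ and $d<3+\log_2m$. Put $X=\{0,1\}^d$, and write $x^{(l)}$ for $x$ with its $l$-th bit flipped.

**Step 1. The graph.** We need a graph with many paths and few vertices per level. The vertices are $(x,l)$ and $(x,l)'$ for $x\in X$, $0\le l\le d$. The edges are: for $1\le l\le d$, *straight* $(x,l-1)(x,l)$ and *cross* $(x,l-1)(x^{(l)},l)$; the same among the primed vertices; and *rungs* $(x,d)(x,d)'$. Use its graph scheme. There are $h=2n(d+1)$ sources, and the number of edges is $E=2\cdot 2nd+n=n(4d+1)$.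

For $m=1$ we have $n=4$, $d=2$: twelve unprimed vertices on three levels, twelve primed ones, and $E=36$ edges.

**Step 2. Four forcing receivers.** These make all coefficients nonzero. The straight edges and rungs form $n$ disjoint paths covering all vertices, running from the vertices $(x,0)$ to the vertices $(x,0)'$. So do the cross edges and rungs: from $(x,0)$ a path flips bits $1,\dots,d$ in turn, takes a rung, and flips them back on the primed side. For each of the two systems take two tree receivers, rooted at all left ends and at all right ends respectively. By Lemma 4(i), the one rooted at the left ends forces the coefficient of each edge at its right endpoint, and the other the coefficient at its left endpoint. Every edge is in one of the two systems, so both coefficients of every edge are nonzero.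

**Step 3. Paths and cycles.** This step provides the cycles to be tested. For $a,b,i\in X$ let $\Pi(a,b,i)$ be the path from $(a,0)$ to $(b,0)'$ whose vertices on unprimed and primed level $l$ are
$$(i_1\dots i_l\,a_{l+1}\dots a_d,\ l)\qquad\text{and}\qquad(i_1\dots i_l\,b_{l+1}\dots b_d,\ l)' .$$
Consecutive levels differ at most in one bit, so the steps are straight or cross edges; the path uses the rung at $i$. Put $W_i(a,b)=\phi(\Pi(a,b,i))$.

Let $i\ne j$ and let $s$ be the first index with $i_s\ne j_s$. On both sides $\Pi(a,b,i)$ and $\Pi(a,b,j)$ have the same vertex on levels $<s$ and different vertices on levels $\ge s$. So between their common vertices on unprimed level $s-1$ and on primed level $s-1$, the two paths are internally disjoint and form a cycle $C(a,b;i,j)$. It has at most two vertices on each of the $2(d+1)$ levels. Traverse it along $\Pi(a,b,i)$ and back along $\Pi(a,b,j)$. The common initial and final parts cancel in the quotient, so its gain is $W_i(a,b)/W_j(a,b)$. By Lemma 3, when all coefficients are nonzero, its edges are dependent if and only if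
$$W_i(a,b)=W_j(a,b).\tag{3}$$

**Example 7.** For $d=2$, $a=b=00$, $i=00$, $j=01$ we have $s=2$. The cycle leaves the common vertex $(00,1)$ by $(00,2)$ and by $(01,2)$, crosses the rungs at $00$ and $01$, and closes at $(00,1)'$; it has six vertices.

**Step 4. A random test receiver.** Here we pack many random disjoint cycles into one receiver, by a procedure that never looks at the gains. Let
$$r=1+\left\lfloor\frac n{8(d+1)}\right\rfloor .$$
Perform $r$ steps. Before each step let $O$ be the set of vertices of the cycles chosen so far. At most $r-1$ cycles have been chosen, so each level contains at most $2(r-1)$ vertices of $O$. For uniform random $(a,b,i)$ the vertex of $\Pi(a,b,i)$ on each level is uniform on that level, so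
$$\Pr[\Pi(a,b,i)\cap O\neq\emptyset]\le 2(d+1)\cdot\frac{2(r-1)}n\le\frac12 .$$
Hence there is a pair $(a,b)$, which we choose as a fixed function of $O$, such that $I=\{i\in X:\Pi(a,b,i)\cap O=\emptyset\}$ has $|I|\ge n/2\ge2m$. Choose $i,j\in I$ independently and uniformly. If $i\neq j$, add the cycle $C(a,b;i,j)$; its vertices lie on $\Pi(a,b,i)\cup\Pi(a,b,j)$, so it is disjoint from $O$. If $i=j$, add nothing. After $r$ steps take the test receiver of the chosen cycles.

**Step 5. A fixed gain assignment is caught with decent probability.** Fix a prime power $q'\le q$ and gains in $\mathbb F_{q'}^*$ for all edges. Consider one step, conditionally on the past; then $(a,b)$ and $I$ are determined. For $w\in\mathbb F_{q'}^*$ let $I_w=\{i\in I:W_i(a,b)=w\}$. The event $i=j$ has probability $1/|I|$ and is contained in the event $W_i=W_j$. So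
$$\Pr[i\ne j,\ W_i(a,b)=W_j(a,b)]=\sum_w\frac{|I_w|^2}{|I|^2}-\frac1{|I|}\ge\frac1{q'-1}-\frac1{|I|}\ge\frac1m-\frac1{2m}=\frac1{2m}.$$
The first inequality is Cauchy–Schwarz, $|I|^2=\big(\sum_w|I_w|\big)^2\le(q'-1)\sum_w|I_w|^2$; the second uses $q'-1\le m$ and $|I|\ge2m$. By (3), at each step a dependent cycle is added with conditional probability at least $1/(2m)$. The probability that the test receiver contains no dependent cycle is therefore at most
$$\Big(1-\frac1{2m}\Big)^r\le e^{-r/(2m)} .$$

**Step 6. Union bound.** Now we find one set of receivers that works against all gain assignments over all fields at once. Take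
$$t=\left\lfloor\frac{2m(E+1)\ln m}r\right\rfloor+1$$
independent random test receivers. There are at most $m$ prime powers $q'\le q$, and for each of them at most $m^E$ gain functions (fix an orientation of each edge). The expected number of pairs ($q'$, gain function) for which all $t$ test receivers are satisfied is at most
$$m\cdot m^E\,e^{-rt/(2m)}<1 ,$$
since $rt/(2m)>(E+1)\ln m$. So some choice of $t$ test receivers is satisfied by no nonzero gains over any $\mathbb F_{q'}$ with $q'\le q$. Add the four forcing receivers. A valid code over such a field would, by Lemma 1(a) and Step 2, have all coefficients nonzero, and then by Lemma 4(ii) its gains would satisfy all $t$ test receivers. This is impossible. The min-cut condition holds by Lemma 4.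

**Step 7. Counting receivers.** Since $r>n/(8(d+1))$,
$$\frac{E+1}r<8(d+1)\,\frac{n(4d+1)+1}n\le8(d+1)(4d+2)\le32(d+1)^2 .$$
So the number of receivers is
$$t+4\le\frac{2m(E+1)\ln m}r+5\le64\,m(d+1)^2\ln m+5\le64\,m(4+\log_2m)^2\ln m+5 ,$$
using $d+1<4+\log_2m$. This proves the first statement of Theorem 3. (For $m=1$, $\ln m=0$, so $t=1$ and there are five receivers.)

**Step 8. The lower bound for $A(N)$.** It remains to turn the count around. Let $B(q)$ be the bound just proved as a function of $q$, with $m=q-1$. It is nondecreasing and unbounded, $B(2)=5$, and $B(q)\ge q$: for $q=2$ this is clear, and for $m\ge2$ we have $B(q)\ge 64\cdot 25\cdot m\ln 2\ge m+1$. Let $N\ge16$ and let $q$ be the largest integer with $B(q)\le N$. Then $q\le N$. By the first statement and Lemma 2 there is a network with exactly $N$ receivers satisfying the min-cut condition and having no valid code over $\mathbb F_{q'}$ for any $q'\le q$, so $A(N)>q$. By maximality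
$$N<B(q+1)=64\,q(4+\log_2q)^2\ln q+5\le64\,q(4+\log_2N)^2\ln N+5 .$$
For $N\ge16$ we have $4+\log_2N\le2\log_2N$ and $N-5\ge N/2$, so
$$A(N)>q>\frac{N-5}{64(4+\log_2N)^2\ln N}\ge\frac{N}{512\,(\log_2N)^2\ln N}=\frac{(\ln 2)^2}{512}\cdot\frac N{(\ln N)^3} .$$

**Step 9. The upper bound for $A(N)$.** By Lemma 5, $A(N)$ is at most the smallest prime power $q\ge N$, and the least power of two that is at least $N$ is less than $2N$. So $A(N)<2N$.

Since $N/(\log N)^3$ eventually exceeds any constant multiple of $N^{1-\varepsilon}$ for each fixed $\varepsilon>0$, no bound $A(N)=O(N^{1-\varepsilon})$ holds, and in particular none of the form $O(\sqrt N)$. $\square$
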